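
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem*{condition}{Condition $(S_q)$}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{cdh-differential forms on the fibers of a proper birational morphism}

\begin{abstract}
Let $X$ be a smooth affine variety over a perfect field $k$, let $\pi:\tilde X\to X$ be proper birational and an isomorphism outside a closed subscheme $Z$, and put $E=\pi^{-1}(Z)$. It was conjectured that $\Omega^q_{\mathrm{cdh}}(Z)\to\Omega^q_{\mathrm{cdh}}(E)$ is an isomorphism. We show that this is false over every perfect field of characteristic $p>0$, already for $q=1$ and $Z$ the origin of $\mathbb A^3$; the counterexample pinches the exceptional plane of a blow-up along a curve by Frobenius. On the other hand the map is always injective, and it is an isomorphism if $\tilde X$ is regular or if $\operatorname{char}k=0$. In characteristic $p$, with $\tilde X$ arbitrary,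 we determine the pairs $(\dim X,q)$ for which the conjecture holds: $q=0$, or $q\ge\dim X$, or $\dim X\le 2$.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $k$ be a perfect field and let $\mathrm{Sch}_k$ be the category of separated schemes of finite type over $k$. The \emph{cdh-topology} on $\mathrm{Sch}_k$ is generated by the Nisnevich coverings and by the families
\[
\{Y'\to Y,\ W\hookrightarrow Y\},\qquad Y'\to Y \text{ proper},\quad W \text{ closed},\quad Y'\to Y\text{ an isomorphism over }Y\setminus W .
\]
We call the latter \emph{abstract blow-ups}. For $q\ge0$ let $\Omega^q_{\mathrm{cdh}}$ be the cdh-sheafification of the presheaf $Y\mapsto\Omega^q_{Y/k}(Y)$ of K\"ahler $q$-forms. Sheafifying forces forms to glue along abstract blow-ups: if $W'$ is the preimage of $W$ in $Y'$, then (see \eqref{eq:glue} below)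
\[
\Omega^q_{\mathrm{cdh}}(Y)=\Omega^q_{\mathrm{cdh}}(Y')\times_{\Omega^q_{\mathrm{cdh}}(W')}\Omega^q_{\mathrm{cdh}}(W).
\]

Now let $X$ be a smooth variety and $\pi:\tilde X\to X$ a proper birational morphism which is an isomorphism outside $Z$; put $E=\pi^{-1}(Z)$. The formula reads
\[
\Omega^q_{\mathrm{cdh}}(X)=\Omega^q_{\mathrm{cdh}}(\tilde X)\times_{\Omega^q_{\mathrm{cdh}}(E)}\Omega^q_{\mathrm{cdh}}(Z).
\]
So if $\Omega^q_{\mathrm{cdh}}(Z)\to\Omega^q_{\mathrm{cdh}}(E)$ is an isomorphism, then so is $\Omega^q_{\mathrm{cdh}}(X)\to\Omega^q_{\mathrm{cdh}}(\tilde X)$: forms do not see the modification at all. The simplest case is encouraging. If $\tilde X$ is the blow-up of a point of $\mathbb A^2$, then $Z$ is a point, which has no $1$-forms, and $E=\mathbb P^1$ has no global $1$-forms either. More generally, the fibers of the blow-up of a smooth center are projective spaces, which carry no global forms of positive degree, so a form on $E$ should come from $Z$. The following was proposed in \cite{Source}.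

\begin{conjecture}
Let $X$ be a non-singular affine variety over $k$, let $\pi:\tilde X\to X$ be proper and birational and an isomorphism outside a closed subscheme $Z\subset X$, and let $E=\pi^{-1}(Z)$. Then $\Omega^q_{\mathrm{cdh}}(Z)\to\Omega^q_{\mathrm{cdh}}(E)$ is an isomorphism.
\end{conjecture}

\subsection*{The answer}

\begin{theoremA}
Let $k$ be perfect of characteristic $p>0$. There is a proper birational morphism $\pi:\tilde X\to X=\mathbb A^3_k$ which is an isomorphism outside $Z=\{0\}$, such that $\Omega^1_{\mathrm{cdh}}(Z)=0$ and $\Omega^1_{\mathrm{cdh}}(E)\ne0$. Hence the conjecture is false.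
\end{theoremA}

The scheme $\tilde X$ in the counterexample is singular, and this is essential. A \emph{divisorial valuation ring} of $k(X)$ is a discrete valuation ring $V\supset k$ with fraction field $k(X)$ which is essentially of finite type over $k$; its residue field $\kappa(V)$ has transcendence degree $\dim X-1$ over $k$. Its \emph{center} on $\tilde X$, if it exists, is the point $e$ whose local ring is dominated by $V$.

\begin{condition}
For every $e\in E$ with $\operatorname{codim}_X\pi(e)\ge2$ there is a divisorial valuation ring $V$ of $k(X)$ with center $e$ on $\tilde X$ such that $\Omega^q_{\kappa(e)}\to\Omega^q_{\kappa(V)}$ is injective.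
\end{condition}

\begin{theoremB}
Let $k$ be perfect, let $X$ be smooth of dimension $n$, and let $\pi,Z,E$ be as in the conjecture; $X$ need not be affine, and $Z=X$ is allowed.
\begin{enumerate}
\item[(a)] $\Omega^q_{\mathrm{cdh}}(Z)\to\Omega^q_{\mathrm{cdh}}(E)$ is always injective.
\item[(b)] It is an isomorphism if $(S_q)$ holds; in particular if $\tilde X$ is regular, or if $\operatorname{char}k=0$.
\item[(c)] Let $\operatorname{char}k=p>0$. The conjecture holds for all $X$ of dimension $n$ and all $\pi,Z$ (with $\tilde X$ arbitrary) if and only if $q=0$, or $q\ge n$, or $n\le2$. For $n\ge3$ and $1\le q\le n-1$ it fails already for $X=\mathbb A^n$.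
\item[(d)] If there is a proper birational $X''\to\tilde X$ with $X''$ regular, then
\[
\Omega^q_{\mathrm{cdh}}(E)=\pi^*\Omega^q_{\mathrm{cdh}}(Z)\oplus\mathcal T,\qquad \mathcal T=\ker\bigl(\Omega^q_{\mathrm{cdh}}(\tilde X)\to\Omega^q_{k(X)}\bigr),
\]
where $\mathcal T$ embeds by restriction to $E$. So the conjecture then holds for $\pi$ if and only if $\Omega^q_{\mathrm{cdh}}(\tilde X)$ is torsion-free, that is, $\mathcal T=0$.
\end{enumerate}
\end{theoremB}

\subsection*{The idea}

A section $s\in\Omega^q_{\mathrm{cdh}}(E)$ has a \emph{value} $s(e)\in\Omega^q_{\kappa(e)}$ at each point $e$, and the values determine $s$. The section comes from $Z$ exactly when the values at the points over each $z\in Z$ are all induced by one element $g(z)\in\Omega^q_{\kappa(z)}$. Only points $z$ of codimension at least $2$ in $X$ matter.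

The main step of the positive part is that this is always true \emph{after pulling back to divisorial valuations}: there is $g(z)$ such that $s(e)$ and $g(z)$ agree in $\Omega^q_{\kappa(V)}$ whenever $V$ is a divisorial valuation ring with centers $e$ and $z$. The reason is that $V$ is reached from $\mathcal O_{X,z}$ by blowing up closed points of regular local rings; each exceptional divisor is a projective space, on which values have to be constant, and successive exceptional divisors cross, so the constants coincide.

All that can be lost is therefore in the kernel of $\Omega^q_{\kappa(e)}\to\Omega^q_{\kappa(V)}$. In characteristic $0$, or for suitable $V$ if $\tilde X$ is regular, there is no kernel. In characteristic $p$ the extension may be inseparable: Frobenius kills all differentials. The counterexamples are made of nothing else.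

Section~\ref{sec:values} defines values and gluing, which is all that Theorem~A needs; it is proved in Section~\ref{sec:counter}. Sections~\ref{sec:tools} and~\ref{sec:constancy} contain the method for the positive results, which follow in Section~\ref{sec:positive}. The remaining counterexamples are in Section~\ref{sec:surface}, and part (d) is proved in Section~\ref{sec:torsion}.

\section{Coverings, values and gluing}\label{sec:values}

\subsection{Conventions and standard facts}\label{subsec:conv}

Varieties are integral, separated and of finite type over the perfect field $k$. We write $\Omega^q_A$ for $\Omega^q_{A/k}$, and ``e.f.t.''\ for ``essentially of finite type over $k$''. For fields $L\subset M$ and $g\in\Omega^q_L$ we write $g|_M$ for the image in $\Omega^q_M$. We use the following facts freely.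

\begin{itemize}
\item A regular local ring $A$ e.f.t.\ over the perfect field $k$ is a localization of a smooth $k$-algebra. So $\Omega^q_A$ is free of finite rank and is contained in $\Omega^q_{\operatorname{Frac}A}$. For a finitely generated field $L/k$ we have $\dim_L\Omega^1_L=\operatorname{trdeg}_kL$, hence $\Omega^q_L=0$ for $q>\operatorname{trdeg}_kL$. In particular $\Omega^q_L=0$ if $L/k$ is finite and $q\ge1$.
\item If $M/L$ is purely transcendental, or separable algebraic, or if $\operatorname{char}k=0$, then $M\otimes_L\Omega^1_L\to\Omega^1_M$ is injective, hence $\Omega^q_L\to\Omega^q_M$ is injective for all $q$. If $M=L(t_1,\dots,t_m)$ is purely transcendental, then $\Omega^1_M=(M\otimes_L\Omega^1_L)\oplus\bigoplus_iM\,dt_i$.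
\item If $A$ is the local ring of a point on a variety, then $\dim A+\operatorname{trdeg}_k\kappa_A=\operatorname{trdeg}_k\operatorname{Frac}A$, where $\kappa_A$ is the residue field.
\item The blow-up of a regular local ring at its closed point is regular.
\end{itemize}

The source of a birational morphism to a variety is understood to be irreducible. Since cdh-sheaves do not see nilpotents (Section~\ref{subsec:glue}), we always take $\tilde X$ integral.

\subsection{Lifting to cdh-coverings}

The generating coverings are stable under base change, and the Nisnevich coverings among them may be taken finite. Hence every cdh-covering is refined by a finite composition of generating coverings, and lifting properties need be checked only for the generating ones.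

\begin{lemma}\label{lem:lift}
Let $\{U_i\to Y\}$ be a cdh-covering. Let $R$ be a field or a henselian discrete valuation ring over $k$. Then every morphism $\operatorname{Spec}R\to Y$ lifts to some $U_i$.
\end{lemma}

\begin{proof}
\emph{Nisnevich coverings.} The image $y$ of the closed point lifts to a point $u$ of some $U_i$ with $\kappa(u)=\kappa(y)$. So the \'etale morphism $\operatorname{Spec}R\times_YU_i\to\operatorname{Spec}R$ has a point over the closed point with the same residue field, and as $R$ is henselian this extends to a section.

\emph{Abstract blow-ups $\{Y'\to Y,W\to Y\}$.} If the generic point of $\operatorname{Spec}R$ maps into $W$, then $\operatorname{Spec}R\to Y$ factors through $W$, since $R$ is a domain. Otherwise the generic point lifts to $Y'$, and the lift extends to $\operatorname{Spec}R$ by the valuative criterion of properness.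
\end{proof}

\subsection{Values}\label{subsec:values}

Let $s\in\Omega^q_{\mathrm{cdh}}(Y)$, and let $\operatorname{Spec}L\to Y$ be a morphism with $L$ a field. Choose a covering $\{U_i\to Y\}$ and forms $\omega_i\in\Omega^q(U_i)$ representing $s|_{U_i}$, lift $\operatorname{Spec}L$ to some $U_i$, and let $s(L)\in\Omega^q_L$ be the pullback of $\omega_i$. This is the \emph{value} of $s$. It does not depend on choices: two choices, with forms $\omega_i$ on $U_i$ and $\omega'_j$ on $U'_j$, give $\operatorname{Spec}L\to U_i\times_YU'_j$; the two forms become equal on a cdh-covering of this product, and $\operatorname{Spec}L$ lifts to that covering. Values are additive, and compatible with field extensions, $s(M)=s(L)|_M$, with pullback along $Y'\to Y$, and with products of forms. For a point $y\in Y$ we write $s(y)\in\Omega^q_{\kappa(y)}$.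

Two consequences:
\begin{itemize}
\item If $Y$ is smooth, then $\Omega^q(Y)\to\Omega^q_{\mathrm{cdh}}(Y)$ is injective, because the value of a form at a generic point is the usual one and $\Omega^q_Y$ is locally free.
\item If $\kappa/k$ is finite and $q\ge1$, then $\Omega^q_{\mathrm{cdh}}(\operatorname{Spec}\kappa)=0$: by Lemma~\ref{lem:lift} some member of every cdh-covering of $\operatorname{Spec}\kappa$ has a section, and $\Omega^q_\kappa=0$.
\end{itemize}

\subsection{Gluing}\label{subsec:glue}

Let $F$ be a cdh-sheaf. The empty family covers $\emptyset$, so $F(\emptyset)$ is a point. The families $\{\emptyset\to Y,\,Y_{\mathrm{red}}\to Y\}$ are abstract blow-ups and $Y_{\mathrm{red}}\to Y$ is a monomorphism, so $F(Y)=F(Y_{\mathrm{red}})$. A jointly surjective finite family of closed immersions is a covering: we may take $Y$ reduced, and for two closed subschemes $Y_1,Y_2$ with $Y_1\cup Y_2=Y$ the immersion $Y_1\to Y$ is an isomorphism outside $Y_2$; the general case follows by induction.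

For an abstract blow-up $\{Y'\to Y,W\to Y\}$ with $W'=(Y'\times_YW)_{\mathrm{red}}$ we have
\begin{equation}\label{eq:glue}
F(Y)=F(Y')\times_{F(W')}F(W).
\end{equation}
Indeed $W\times_YW=W$, and $Y'\times_YY'$ is covered by the diagonal $Y'$ and by $W'\times_WW'$. If $(a,b)\in F(Y')\times F(W)$ agree on $W'$, then the two pullbacks of $a$ agree on the diagonal, and on $W'\times_WW'$ both equal the pullback of $b$. So all descent conditions hold.

\section{The counterexample}\label{sec:counter}

In this section $\operatorname{char}k=p>0$.

\subsection{The local picture}\label{subsec:local}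

Consider the subring
\[
A=\{f\in k[u,v]:\ f(u,0)\in k[u^p]\}=k[u^p,v,uv,\dots,u^{p-1}v]
\]
of $k[u,v]$. The map $\mathbb A^2\to\operatorname{Spec}A$ is a finite homeomorphism and is an isomorphism off the line $v=0$. This line $W=\operatorname{Spec}k[u]$ is replaced by $\Sigma=\operatorname{Spec}k[U]$, with $U=u^p$, and $W\to\Sigma$ is the Frobenius $U\mapsto u^p$.

The form $dU$ on $\Sigma$ pulls back to $d(u^p)=0$ on $W$. So by \eqref{eq:glue} the pair consisting of $0$ on $\mathbb A^2$ and $dU$ on $\Sigma$ glues to a section of $\Omega^1_{\mathrm{cdh}}(\operatorname{Spec}A)$. It vanishes on a dense open subset but not on $\Sigma$. (It is represented by the K\"ahler form $d(u^p)\in\Omega^1_A$.)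

To get a global example we pinch the exceptional plane $\mathbb P^2$ of a blow-up along a curve in the same way. The form on $\Sigma$ now has to be global, so the curve must have positive genus. This is why we start with $\mathbb A^3$: a plane contains such curves.

\subsection{Pinching}

Let $X'=\mathrm{Bl}_0\mathbb A^3$, with exceptional divisor $E'\cong\mathbb P^2$. Let $W\subset E'$ be a reduced closed subscheme with ideal $I_W\subset\mathcal O_{X'}$. Let $\mathcal B$ be a sheaf of rings on $|W|$ with $\mathcal O_W^p\subset\mathcal B\subset\mathcal O_W$ which is quasi-coherent over the sheaf $\mathcal O^p_{X'}$ of $p$-th powers. Put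
\[
\mathcal O_1=\{f\in\mathcal O_{X'}:\ f|_W\in\mathcal B\},\qquad \tilde X=(|X'|,\mathcal O_1).
\]

\begin{lemma}\label{lem:pinch}
\begin{enumerate}
\item[(1)] $\tilde X$ is an integral separated scheme of finite type over $k$, and $X'\to\tilde X$ is finite and a homeomorphism.
\item[(2)] The blow-down factors as $X'\to\tilde X\xrightarrow{\pi}\mathbb A^3$, and $\pi$ is proper, birational, and an isomorphism outside $0$.
\item[(3)] Let $E=\pi^{-1}(0)$. Then $\Sigma=(|W|,\mathcal B)$ is a reduced closed subscheme of $E_{\mathrm{red}}$. The map $E'\to E_{\mathrm{red}}$ is finite, a homeomorphism, and an isomorphism off $\Sigma$, and $(E'\times_{E_{\mathrm{red}}}\Sigma)_{\mathrm{red}}=W$.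
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Since $X'$ is reduced, $f\mapsto f^p$ is an isomorphism $\mathcal O_{X'}\cong\mathcal O_{X'}^p$ of sheaves of rings; since $k=k^p$, the pair $X'^{[p]}=(|X'|,\mathcal O^p_{X'})$ is a separated $k$-scheme of finite type. The morphism $X'\to X'^{[p]}$ is finite and a homeomorphism. The sheaf $\mathcal O_1$ contains $\mathcal O_{X'}^p$, and it is the kernel of $\mathcal O_{X'}\to\mathcal O_W/\mathcal B$, so it is a quasi-coherent, hence coherent, $\mathcal O^p_{X'}$-algebra. Consider $X'\to\operatorname{Spec}_{X'^{[p]}}\mathcal O_1\to X'^{[p]}$. The first map is finite and surjective, and it is injective because the composite is; so it is a homeomorphism. Hence $\tilde X=\operatorname{Spec}_{X'^{[p]}}\mathcal O_1$, and (1) follows.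

(2) A function on $\mathbb A^3$ restricts on $W\subset E'$ to a constant in $k=k^p\subset\mathcal B$. So $\Gamma(\mathbb A^3,\mathcal O)\subset\Gamma(\tilde X,\mathcal O_1)$, which defines $\pi$. It is separated and of finite type, and it is universally closed because $X'\to\tilde X$ is surjective and $X'\to\mathbb A^3$ is proper. Off $W$ we have $\mathcal O_1=\mathcal O_{X'}$, so $\pi$ is an isomorphism outside $0$.

(3) The map $\mathcal O_1\to\mathcal B$ is surjective with kernel $I_W$, so $\Sigma$ is a closed subscheme of $\tilde X$; it is reduced because $\mathcal B\subset\mathcal O_W$. As $|W|\subset|E'|=|E|$, it is contained in $E_{\mathrm{red}}$. The structure sheaf of $E_{\mathrm{red}}$ is the image of $\mathcal O_1$ in $\mathcal O_{E'}$, which equals $\mathcal O_{E'}$ off $W$. This and (1) give the properties of $E'\to E_{\mathrm{red}}$. Finally $E'\times_{E_{\mathrm{red}}}\Sigma$ is a closed subscheme of $E'$ with support $|W|$.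
\end{proof}

\subsection{Proof of Theorem A}

Let $d\ge3$ be prime to $p$, let $W\subset\mathbb P^2=E'$ be the Fermat curve of degree $d$, and let $\mathcal B=\mathcal O_W^p$; this is the image of $\mathcal O^p_{X'}$, so it is quasi-coherent. The map $f\mapsto f^p$ is an isomorphism of schemes between $\Sigma=(|W|,\mathcal O_W^p)$ and $W$, semilinear over the Frobenius automorphism of $k$. Since $W$ is a smooth plane curve, $H^0(W,\Omega^1_W)=H^0(W,\mathcal O(d-3))\ne0$. So $\Sigma$ is a smooth projective curve and there is a nonzero $\omega\in H^0(\Sigma,\Omega^1_\Sigma)$.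

Locally $\omega=\sum f\,dg$ with $g=h^p\in\mathcal O_W^p$, so $\omega$ pulls back to $0$ on $W$. By \eqref{eq:glue}, applied to the abstract blow-up $\{E'\to E_{\mathrm{red}},\ \Sigma\to E_{\mathrm{red}}\}$ of Lemma~\ref{lem:pinch}(3), the pair $(0,\omega)\in\Omega^1_{\mathrm{cdh}}(E')\times\Omega^1_{\mathrm{cdh}}(\Sigma)$ glues to a section $s\in\Omega^1_{\mathrm{cdh}}(E_{\mathrm{red}})=\Omega^1_{\mathrm{cdh}}(E)$. Its restriction to $\Sigma$ is $\omega$, which is nonzero in $\Omega^1_{\mathrm{cdh}}(\Sigma)$ because $\Sigma$ is smooth. So $s\ne0$, whereas $\Omega^1_{\mathrm{cdh}}(Z)=\Omega^1_{\mathrm{cdh}}(\operatorname{Spec}k)=0$. \qed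

\section{Sections and their values}\label{sec:tools}

In this section and the next two, $X$ is a smooth variety of dimension $n$, $\pi:\tilde X\to X$ is proper and birational, $Z\subset X$ is \emph{any} closed subscheme, and $E=\pi^{-1}(Z)$. That $\pi$ is an isomorphism outside $Z$ will be used only in Section~\ref{sec:torsion}, where the greater generality is needed for an auxiliary morphism. For $z\in Z$ put $E_z=\pi^{-1}(z)$.

\subsection{Values specialize, and values detect zero}

\begin{lemma}[specialization]\label{lem:spec}
Let $R$ be a discrete valuation ring e.f.t.\ over $k$, with fraction field $F$ and residue field $\kappa$. Let $\operatorname{Spec}R\to Y$ be a morphism and $s\in\Omega^q_{\mathrm{cdh}}(Y)$. Then $s(F)\in\Omega^q_R\subset\Omega^q_F$, and its image in $\Omega^q_\kappa$ is $s(\kappa)$.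
\end{lemma}

\begin{proof}
Let $R^h$ be the henselization of $R$. It is a discrete valuation ring, faithfully flat over $R$, with residue field $\kappa$ and fraction field $F^h=F\otimes_RR^h$; being a filtered colimit of \'etale $R$-algebras, it satisfies $\Omega^q_{R^h}=\Omega^q_R\otimes_RR^h$, which is free of finite rank. Likewise $\Omega^q_{F^h}=\Omega^q_F\otimes_RR^h$.

Represent $s$ by forms on a cdh-covering $\{U_i\to Y\}$. By Lemma~\ref{lem:lift}, $\operatorname{Spec}R^h\to Y$ lifts to some $U_i$; let $\omega\in\Omega^q_{R^h}$ be the pullback of the form on $U_i$. By definition of values, $s(F)|_{F^h}$ is the image of $\omega$. So the class of $s(F)$ in $\Omega^q_F/\Omega^q_R$ dies in $(\Omega^q_F/\Omega^q_R)\otimes_RR^h$. By faithful flatness $s(F)\in\Omega^q_R$. Its image in $\Omega^q_{R^h}$ is $\omega$, as $\Omega^q_{R^h}\to\Omega^q_{F^h}$ is injective. Hence its image in $\Omega^q_\kappa$ is that of $\omega$, which is $s(\kappa)$.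
\end{proof}

\begin{lemma}[values detect zero]\label{lem:zero}
The map $\Omega^q_{\mathrm{cdh}}(Y)\to\prod_{y\in Y}\Omega^q_{\kappa(y)}$ is injective.
\end{lemma}

The idea is that on an integral scheme a form which vanishes generically vanishes on all valuation rings, hence, by quasi-compactness, on some proper birational model; the rest is noetherian induction.

\begin{proof}
A section is represented by forms on a covering by affine schemes. So it suffices to show: if $U$ is affine and $\omega\in\Omega^q(U)$ has value $0$ at every point, then $\omega$ vanishes on a cdh-covering of $U$. By noetherian induction we may assume this for all closed subschemes of $U$ other than $U$. If $U$ is not integral, its irreducible components with reduced structure form a covering by such subschemes. So let $U$ be integral, with function field $K$.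

Let $R\subset K$ be a valuation ring containing $\mathcal O(U)$. As $k$ is perfect, $\Omega^1_R$ is torsion-free by \cite[Cor.~6.5.21]{GabberRamero}. A torsion-free module over a valuation ring is flat, and exterior powers of flat modules are flat, so $\Omega^q_R\subset\Omega^q_K$. As $\omega$ vanishes at the generic point, $\omega|_R=0$. Now $R$ is the filtered colimit of the local rings at its centers on the proper birational models $U'\to U$ (an element $g/f\in R$ with $f,g\in\mathcal O(U)$ lies in the local ring at the center on the blow-up of the ideal $(f,g)$), and $\Omega^q$ commutes with filtered colimits of rings. Hence there are a model $U_R$ and an open neighborhood $N_R$ of the center of $R$ on $U_R$ with $\omega|_{N_R}=0$.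

The valuation rings with center in $N_R$ form an open subset of the Riemann--Zariski space of $U$, which is quasi-compact \cite[Ch.~VI, \S17]{ZariskiSamuel}. So the subsets belonging to finitely many $R_1,\dots,R_m$ cover it. Let $U'\to U$ be a model dominating $U_{R_1},\dots,U_{R_m}$. Every point of $U'$ is the center of a valuation ring of $K$, and the center of this ring on some $U_{R_l}$ lies in $N_{R_l}$. So $\omega$ vanishes near every point of $U'$, that is, $\omega|_{U'}=0$.

Finally $U'\to U$ is an isomorphism outside a closed subscheme $W\subsetneq U$. By induction $\omega|_W$ vanishes on a cdh-covering of $W$. As $\{U'\to U,W\to U\}$ is a covering, we are done.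
\end{proof}

\subsection{Injectivity, and a criterion for descent}

\begin{lemma}[flags]\label{lem:flag}
For each $x\in X$ there is $e_x\in\pi^{-1}(x)$ with $\kappa(e_x)=\kappa(x)$. It is the last point of a chain $e_0,e_1,\dots,e_d=e_x$ in $\tilde X$, where $e_0$ is the generic point and where for each $i<d$ there are a discrete valuation ring $A_i$ e.f.t.\ over $k$ and a morphism $\operatorname{Spec}A_i\to\tilde X$ which induces isomorphisms of $\kappa(e_i)$ with $\operatorname{Frac}A_i$ and of $\kappa(e_{i+1})$ with the residue field of $A_i$.
\end{lemma}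

\begin{proof}
Let $x_1,\dots,x_d$ be regular parameters of $\mathcal O=\mathcal O_{X,x}$, and let $\zeta_i\in X$ be the point of the prime ideal $(x_1,\dots,x_i)$. The generic point $\zeta_0$ lifts to $e_0$. Suppose that $\zeta_i$ lifts to $e_i$ with the same residue field. The localization $A_i$ of $\mathcal O/(x_1,\dots,x_i)$ at $(x_{i+1})$ is a discrete valuation ring with fraction field $\kappa(\zeta_i)$ and residue field $\kappa(\zeta_{i+1})$. By the valuative criterion, $\operatorname{Spec}A_i\to X$ lifts to $\tilde X$, extending $\operatorname{Spec}\kappa(\zeta_i)\to e_i$. Let $e_{i+1}$ be the image of the closed point. Then $\kappa(\zeta_{i+1})\subset\kappa(e_{i+1})\subset\kappa(\zeta_{i+1})$. As $\zeta_d=x$, we get $e_x=e_d$.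
\end{proof}

A morphism is \emph{completely decomposed} if every point of the target lifts to a point of the source with the same residue field.

\begin{lemma}\label{lem:proper}
A proper completely decomposed morphism $Y'\to Y$ in $\mathrm{Sch}_k$ is a cdh-covering. In particular $E\to Z$ is a cdh-covering, and $\Omega^q_{\mathrm{cdh}}(Z)\to\Omega^q_{\mathrm{cdh}}(E)$ is injective.
\end{lemma}

\begin{proof}
By noetherian induction and Section~\ref{subsec:glue} we may assume $Y$ integral. Lift the generic point to $y'\in Y'$ with the same residue field, and let $Y''$ be the closure of $y'$ with reduced structure. It is proper over $Y$, and an isomorphism outside some closed $W\subsetneq Y$. So $\{Y''\to Y,W\to Y\}$ is a covering. By induction $Y'\times_YW\to W$ is a covering. Hence $\{Y''\to Y,\ Y'\times_YW\to Y\}$ is a covering, and it factors through $Y'$. The morphism $E\to Z$ is proper, and it is completely decomposed by Lemma~\ref{lem:flag}. A sheaf is injective along a covering.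
\end{proof}

This proves Theorem~B(a).

\begin{lemma}[criterion]\label{lem:crit}
A section $s\in\Omega^q_{\mathrm{cdh}}(E)$ lies in the image of $\Omega^q_{\mathrm{cdh}}(Z)$ if and only if for each $z\in Z$ there is $g(z)\in\Omega^q_{\kappa(z)}$ with $s(e)=g(z)|_{\kappa(e)}$ for all $e\in E_z$. The condition is automatic if $z$ has codimension $\le1$ in $X$: then $E_z$ is a single point $e$, and $\kappa(e)=\kappa(z)$.
\end{lemma}

\begin{proof}
``Only if'' is functoriality of values. Conversely, at a point of $E\times_ZE$ over $z$ the two pullbacks of $s$ both have the value induced by $g(z)$. So they are equal by Lemma~\ref{lem:zero}, and $s$ descends along the covering $E\to Z$.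

For the last claim, $\pi^{-1}$ is defined on an open $U\subset X$ with $\operatorname{codim}(X\setminus U)\ge2$, as $X$ is normal and $\pi$ is proper. It gives a section of $\pi^{-1}(U)\to U$, which is a closed immersion into the integral scheme $\pi^{-1}(U)$ with dense image, hence an isomorphism. So $\pi$ is an isomorphism over $U$.
\end{proof}

\section{Values along divisorial valuations are constant}\label{sec:constancy}

\subsection{The smallest case}\label{subsec:small}

Let $X=\mathbb A^3$ with coordinates $x,y,c$, and let $z$ be the generic point of the line $Z=\{x=y=0\}$, so $\kappa(z)=k(c)$. Blow up $Z$, and then blow up the curve $x/y=0$ in the exceptional divisor. Let $\tilde X$ be the result. Then $E_z=L_1\cup L_2$ consists of two copies of $\mathbb P^1_{k(c)}$ which cross in one $k(c)$-rational point $\beta$.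

Let $s\in\Omega^1_{\mathrm{cdh}}(E)$, and let $\lambda_i$ be the generic point of $L_i$. By Lemma~\ref{lem:spec}, applied to the local rings of $L_i$ at its closed points, $s(\lambda_i)$ is a $1$-form on $L_i$ \emph{over $k$} without poles. Since $L_i=\mathbb P^1_k\times_kk(c)$,
\[
H^0(L_i,\Omega^1_{L_i/k})=k(c)\,dc\ \oplus\ H^0(\mathbb P^1_{k(c)},\Omega^1_{\mathbb P^1_{k(c)}/k(c)})=k(c)\,dc .
\]
So $s(\lambda_i)$ is the image of some $g_i\in\Omega^1_{k(c)}$, and Lemma~\ref{lem:spec} also gives $s(f)=g_i|_{\kappa(f)}$ for all closed points $f\in L_i$. At $f=\beta$ this says $g_1=s(\beta)=g_2$. Hence all values over $z$ are induced by one element of $\Omega^1_{\kappa(z)}$, as Lemma~\ref{lem:crit} requires.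

Three things were used: values have no poles, projective spaces have no global forms of positive degree, and consecutive exceptional divisors cross. In general $\tilde X$ is singular, and the exceptional divisors in question do not lie on $\tilde X$; a divisor of a blow-up of $X$ only has a center there. Values along it still make sense, and so does the absence of poles. But the crossing argument needs a morphism to $\tilde X$ near the crossing point. We obtain it by localizing at the generic point of the crossing, where the local ring has dimension two, and resolving the indeterminacy there by point blow-ups.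

\subsection{The statement}

\begin{proposition}\label{prop:const}
Let $s\in\Omega^q_{\mathrm{cdh}}(E)$, and let $z\in Z$ with $\dim\mathcal O_{X,z}\ge2$. There is $g(z)\in\Omega^q_{\kappa(z)}$ such that for every divisorial valuation ring $V$ of $k(X)$ with center $z$ on $X$ and center $e$ on $\tilde X$ (so $e\in E_z$), $s(e)$ and $g(z)$ have the same image in $\Omega^q_{\kappa(V)}$.
\end{proposition}

Fix $s$ and $z$ as in the proposition until the end of the section. Call a local ring $A$ \emph{admissible} if it is regular, e.f.t.\ over $k$, has fraction field $k(X)$, and dominates $\mathcal O_{X,z}$; write $\kappa_A$ for its residue field. The admissible discrete valuation rings are the divisorial valuation rings with center $z$ on $X$. For such $V$, the morphism $\operatorname{Spec}V\to X$ lifts uniquely to $\tilde X$, and the closed point goes to $E_z$. Let $s(V)\in\Omega^q_{\kappa(V)}$ be the value of $s$ at $\operatorname{Spec}\kappa(V)\to E$. So $s(V)=s(e)|_{\kappa(V)}$, where $e$ is the center of $V$ on $\tilde X$.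

For admissible $A$ of dimension $r\ge2$, let $\operatorname{Bl}(A)$ be the blow-up of $\operatorname{Spec}A$ at its closed point, $Y_A\cong\mathbb P^{r-1}_{\kappa_A}$ its exceptional divisor, and $V_A$ the local ring of $\operatorname{Bl}(A)$ at the generic point of $Y_A$. Then $V_A$ is an admissible discrete valuation ring, and $\kappa(V_A)=\kappa(Y_A)$ is purely transcendental over $\kappa_A$.

The proof has four steps: $s(V_A)$ comes from a form $g_A$ over $\kappa_A$ (Lemma~\ref{lem:one}); in dimension two, values along a curve through the closed point specialize to $g_S$ (Lemma~\ref{lem:two}); hence $g_A$ does not change under blowing up (Lemma~\ref{lem:cross}); and every $V$ is reached by blowing up (Lemma~\ref{lem:ZA}).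

\subsection{One exceptional divisor}

\begin{lemma}\label{lem:one}
Let $A$ be admissible of dimension $r\ge2$. Then $s(V_A)$ is the image of a unique $g_A\in\Omega^q_{\kappa_A}$.
\end{lemma}

\begin{proof}
Let $C$ be the local ring of $Y_A$ at a point of codimension one; it is a discrete valuation ring e.f.t.\ over $k$ with fraction field $\kappa(V_A)$, and it contains $\kappa_A\supset\kappa(z)$. The composite $\operatorname{Spec}\kappa(V_A)\to E\to Z$ is induced by $\kappa(z)\subset\kappa_A\subset\kappa(V_A)$, so it extends to $\operatorname{Spec}C\to\operatorname{Spec}\kappa(z)\to Z$. As $E\to Z$ is proper, $\operatorname{Spec}\kappa(V_A)\to E$ extends to $\operatorname{Spec}C\to E$, and Lemma~\ref{lem:spec} gives $s(V_A)\in\Omega^q_C$. Since $Y_A$ is normal and $\Omega^q_{Y_A/k}$ is locally free of finite rank, $s(V_A)\in H^0(Y_A,\Omega^q_{Y_A/k})$.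

As $Y_A=\mathbb P^{r-1}_k\times_k\kappa_A$, we have
\[
H^0(Y_A,\Omega^q_{Y_A/k})=\bigoplus_{a+b=q}\Omega^a_{\kappa_A}\otimes_{\kappa_A}H^0\bigl(\mathbb P^{r-1}_{\kappa_A},\Omega^b_{\mathbb P^{r-1}_{\kappa_A}/\kappa_A}\bigr).
\]
By the Euler sequence $\Omega^1_{\mathbb P^{r-1}}$ is a subbundle of $\mathcal O(-1)^{r}$, so $\Omega^b_{\mathbb P^{r-1}}$ is contained in a sum of copies of $\mathcal O(-b)$ and has no global sections for $b>0$. Hence the right side is $\Omega^q_{\kappa_A}$. Uniqueness holds because $\kappa(V_A)/\kappa_A$ is purely transcendental.
\end{proof}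

\subsection{The two-dimensional step}

\begin{lemma}\label{lem:two}
Let $S$ be admissible of dimension $2$, and let $u$ be a member of a regular system of parameters of $S$ such that $S_{(u)}$ dominates $\mathcal O_{X,z}$. Then $s(S_{(u)})\in\Omega^q_{S/(u)}$, and its image in $\Omega^q_{\kappa_S}$ is $g_S$.
\end{lemma}

Here $S/(u)$ is a discrete valuation ring with fraction field $\kappa(S_{(u)})$ and residue field $\kappa_S$. If $\operatorname{Spec}S\to X$ lifted to $\tilde X$, both assertions would follow by comparing with the value at the image of the closed point. In general we show that, after enough blow-ups, all values over the closed point are induced by $g_S$.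

\begin{proof}
Let $T$ be the closure of the generic point in $\operatorname{Spec}S\times_X\tilde X$. The morphism $T\to\operatorname{Spec}S$ is proper and birational, and it is an isomorphism off the closed point, by the argument in the proof of Lemma~\ref{lem:crit}. So it is dominated by a sequence
\[
T_N\to\dots\to T_1\to T_0=\operatorname{Spec}S ,
\]
in which each $T_{i+1}\to T_i$ is the blow-up of one closed point lying over the closed point of $\operatorname{Spec}S$ (\cite[``Dominating by quadratic transformations'']{Stacks}); we may take $N\ge1$. We obtain a morphism $T_N\to\tilde X$ over $X$. It maps the fiber of $T_N$ over the closed point of $\operatorname{Spec}S$ into $E_z$, so $s$ has a value $s(f)\in\Omega^q_{\kappa(f)}$ at each point $f$ of this fiber. For each closed point $x\in T_i$ over the closed point of $\operatorname{Spec}S$, the ring $\mathcal O_{T_i,x}$ is admissible of dimension $2$.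

\emph{Claim. For each closed point $x\in T_i$ over the closed point of $\operatorname{Spec}S$, with fiber $G_x\subset T_N$, there is $g_x\in\Omega^q_{\kappa(x)}$ with $s(f)=g_x|_{\kappa(f)}$ for all $f\in G_x$. If $x$ is the center of $T_{i+1}\to T_i$, then one may take $g_x=g_{\mathcal O_{T_i,x}}$.}

We use descending induction on $i$. For $i=N$ we have $G_x=\{x\}$, and $g_x=s(x)$. Let $i<N$. If $x$ is not the center of $T_{i+1}\to T_i$, then $x$ has a unique preimage $x'$ in $T_{i+1}$, near which $T_{i+1}\to T_i$ is an isomorphism; put $g_x=g_{x'}$.

Let $x$ be the center, and let $L=\mathbb P^1_{\kappa(x)}\subset T_{i+1}$ be the exceptional curve, with generic point $\lambda$. Put $g_x=g_{\mathcal O_{T_i,x}}$. The morphism $T_N\to T_{i+1}$ is an isomorphism over a neighborhood of $\lambda$; so there is only one point of $G_x$ over $\lambda$, its local ring is $V_{\mathcal O_{T_i,x}}$, and by Lemma~\ref{lem:one} its value is $g_x|_{\kappa(\lambda)}$. Now let $y\in L$ be a closed point. The strict transform of $L$ in $T_N$ is isomorphic to $L$, since blowing up a point of a regular curve does not change the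 curve. So it contains a point $f_y$ over $y$ with $\kappa(f_y)=\kappa(y)$, and it yields a morphism $\operatorname{Spec}\mathcal O_{L,y}\to E$ whose closed point is the image of $f_y$. The value at the generic point is the image of $g_x$ under $\kappa(x)\to\mathcal O_{L,y}\to\kappa(\lambda)$. So Lemma~\ref{lem:spec} gives $s(f_y)=g_x|_{\kappa(y)}$. By induction $s(f_y)=g_y$. Hence $g_y=g_x|_{\kappa(y)}$, and $s(f)=g_y|_{\kappa(f)}=g_x|_{\kappa(f)}$ for all $f\in T_N$ over $y$. This proves the claim.

The closed point of $T_0$ is the center of $T_1\to T_0$. So $s(f)=g_S|_{\kappa(f)}$ for all $f$ in the closed fiber of $T_N$. The strict transform of $V(u)$ in $T_N$ is isomorphic to $\operatorname{Spec}S/(u)$. Its closed point $f_0$ has $\kappa(f_0)=\kappa_S$, so $s(f_0)=g_S$. Its generic point has local ring $S_{(u)}$ and is mapped into $E_z$, because $S_{(u)}$ dominates $\mathcal O_{X,z}$. As $S/(u)$ is a domain, we get a morphism $\operatorname{Spec}S/(u)\to E$, with value $s(S_{(u)})$ at the generic point, and Lemma~\ref{lem:spec} proves the lemma.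
\end{proof}

\subsection{Consecutive exceptional divisors}

\begin{lemma}\label{lem:cross}
Let $A$ be admissible of dimension $\ge2$, let $y\in Y_A$, and suppose that $A'=\mathcal O_{\operatorname{Bl}(A),y}$ has dimension $r'\ge2$. Then $g_{A'}=g_A|_{\kappa(y)}$.
\end{lemma}

The idea is to apply Lemma~\ref{lem:two} twice at the generic point of the intersection of $Y_{A'}$ with the strict transform of $Y_A$, once along each of the two divisors.

\begin{proof}
Let $t\in A'$ be an equation of $Y_A$. As $A'/t=\mathcal O_{Y_A,y}$ is regular, we may complete $t=t_1$ to regular parameters $t_1,\dots,t_{r'}$ of $A'$. On the chart of $\operatorname{Bl}(A')$ with ring $A'[t_1/t_2,t_3/t_2,\dots,t_{r'}/t_2]$ put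
\[
v=t_2,\qquad u=t_1/t_2,\qquad\text{so that}\quad t=uv .
\]
Here $v$ is an equation of $Y_{A'}$ and $u$ is an equation of the strict transform $D$ of $V(t)$. They meet in the hyperplane $u=0$ of $Y_{A'}=\mathbb P^{r'-1}_{\kappa(y)}$. Let $\beta$ be its generic point. Then $\kappa(\beta)=\kappa(y)(t_3/t_2,\dots,t_{r'}/t_2)$ is purely transcendental over $\kappa(y)$, and $S=\mathcal O_{\operatorname{Bl}(A'),\beta}$ is admissible of dimension $2$ with regular parameters $u,v$.

Clearly $S_{(v)}=V_{A'}$. Also $S_{(u)}=V_A$: since $D\to V(t)$ is birational, $S_{(u)}$ dominates $A'_{(t)}=V_A$, and both are discrete valuation rings of $k(X)$. In particular $S_{(u)}$ and $S_{(v)}$ dominate $\mathcal O_{X,z}$, and Lemma~\ref{lem:two} applies to both $u$ and $v$.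

\emph{Along $u$.} The value $s(V_A)$ is the image of $g_A$ under $\kappa_A\to\mathcal O_{Y_A,y}=A'/t\to S/(u)$. The composite with $S/(u)\to\kappa(\beta)$ factors through $\kappa(y)$. So Lemma~\ref{lem:two} gives $g_S=g_A|_{\kappa(\beta)}$, where $\kappa_A\to\kappa(y)\to\kappa(\beta)$.

\emph{Along $v$.} The value $s(V_{A'})$ is the image of $g_{A'}$ under $\kappa(y)\to\mathcal O_{Y_{A'},\beta}=S/(v)$. So Lemma~\ref{lem:two} gives $g_S=g_{A'}|_{\kappa(\beta)}$.

Since $\Omega^q_{\kappa(y)}\to\Omega^q_{\kappa(\beta)}$ is injective, $g_{A'}=g_A|_{\kappa(y)}$.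
\end{proof}

\subsection{Reaching a divisorial valuation}

The following is due to Zariski and Abhyankar \cite[Prop.~3]{Abhyankar}; cf.\ \cite[Lemma~2.45]{KollarMori}. We include a short proof in our situation: the order of vanishing along $V$ of a generator of the top forms drops at each blow-up.

\begin{lemma}\label{lem:ZA}
Let $z\in X$ with $\dim\mathcal O_{X,z}\ge2$, and let $V$ be a divisorial valuation ring of $k(X)$ with center $z$ on $X$. There is a chain $\mathcal O_{X,z}=R_0\subset R_1\subset\dots\subset R_m=V$ with $m\ge1$ and $\dim R_i\ge2$ for $i<m$, in which $R_{i+1}$ is the local ring, at the center of $V$, of the blow-up of $\operatorname{Spec}R_i$ at its closed point. All $R_i$ are admissible. Moreover $V=V_{R_{m-1}}$; in particular $\kappa(V)$ is purely transcendental of transcendence degree $\dim R_{m-1}-1\ge1$ over $\kappa_{R_{m-1}}$.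
\end{lemma}

\begin{proof}
Define $R_{i+1}$ from $R_i$ as stated as long as $\dim R_i\ge2$; the rings are admissible and dominated by $V$. Let $\nu$ be the valuation of $V$. The modules $\Omega^n_{R_i}\subset\Omega^n_V$ are free of rank one over $R_i$ and $V$. Let $a_i\ge0$ be the integer such that the generator of $\Omega^n_{R_i}$ is a unit of $V$ times the $a_i$-th power of a uniformizer times a generator of $\Omega^n_V$.

Let $r=\dim R_i\ge2$. Since $\kappa_{R_i}/k$ is separable, $\Omega^1_{R_i}\otimes\kappa_{R_i}$ is an extension of $\Omega^1_{\kappa_{R_i}}$ by $\mathfrak m/\mathfrak m^2$, where $\mathfrak m$ is the maximal ideal of $R_i$. So $\Omega^n_{R_i}$ is generated by a form $dt_1\wedge\dots\wedge dt_r\wedge dy_1\wedge\dots\wedge dy_{n-r}$, with $t_1,\dots,t_r$ regular parameters and with $y_l\in R_i$ such that the differentials of their residues form a basis of $\Omega^1_{\kappa_{R_i}}$. Order the $t_j$ so that $\nu(t_1)$ is minimal. Then the center of $V$ lies on the chart with ring $R_i[t_2/t_1,\dots,t_r/t_1]$, so $t_j=t_1s_j$ with $s_j\in R_{i+1}$ for $j\ge2$, and the generator equals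
\[
t_1^{\,r-1}\,dt_1\wedge ds_2\wedge\dots\wedge ds_r\wedge dy_1\wedge\dots\wedge dy_{n-r}\ \in\ t_1^{\,r-1}\,\Omega^n_{R_{i+1}} .
\]
Hence $a_i\ge a_{i+1}+(r-1)\nu(t_1)>a_{i+1}$. So the process stops, at some $R_m$ of dimension $1$; here $m\ge1$ because $\dim R_0\ge2$. This $R_m$ is a discrete valuation ring dominated by $V$ with the same fraction field, so $R_m=V$. The center of $V$ on $\operatorname{Bl}(R_{m-1})$ lies on the exceptional divisor and has a local ring of dimension one, so it is the generic point of that divisor, and $V=V_{R_{m-1}}$.
\end{proof}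

\begin{proof}[Proof of Proposition~\ref{prop:const}]
Put $g(z)=g_{\mathcal O_{X,z}}$. Let $V$ be as in the proposition, with the chain of Lemma~\ref{lem:ZA}. By Lemma~\ref{lem:cross}, $g_{R_{i+1}}=g_{R_i}|_{\kappa_{R_{i+1}}}$ for $i+1<m$. So $g_{R_{m-1}}$ is the image of $g(z)$. As $V=V_{R_{m-1}}$, Lemma~\ref{lem:one} gives $s(e)|_{\kappa(V)}=s(V)=g(z)|_{\kappa(V)}$.
\end{proof}

\section{The positive results}\label{sec:positive}

\begin{lemma}\label{lem:exist}
Let $e\in\tilde X$ be a point other than the generic point. There is a divisorial valuation ring $V$ of $k(X)$ with center $e$ on $\tilde X$. If $\mathcal O_{\tilde X,e}$ is regular, one can choose $V$ such that $\kappa(V)/\kappa(e)$ is purely transcendental.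
\end{lemma}

\begin{proof}
Blow up the closed point of $\operatorname{Spec}\mathcal O_{\tilde X,e}$ and normalize. The preimage of $e$ is a nonempty effective Cartier divisor; let $V$ be the local ring at the generic point of one of its components. It is a normal local domain of dimension $1$, e.f.t.\ over $k$, with fraction field $k(X)$, and it dominates $\mathcal O_{\tilde X,e}$. If $\mathcal O_{\tilde X,e}$ is regular of dimension $d$, then the blow-up is regular, so it needs no normalization, and $\kappa(V)$ is the function field of $\mathbb P^{d-1}_{\kappa(e)}$.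
\end{proof}

\begin{proof}[Proof of Theorem~B(b)]
By (a) it remains to prove surjectivity. Let $s\in\Omega^q_{\mathrm{cdh}}(E)$. By Lemma~\ref{lem:crit} only points $z\in Z$ of codimension $\ge2$ matter. Let $e\in E_z$, and take $V$ from $(S_q)$. By Proposition~\ref{prop:const}, $s(e)$ and $g(z)|_{\kappa(e)}$ have the same image in $\Omega^q_{\kappa(V)}$, so they are equal by the choice of $V$. Hence $s$ comes from $\Omega^q_{\mathrm{cdh}}(Z)$.

A point $e$ as in $(S_q)$ is not the generic point of $\tilde X$. So if $\tilde X$ is regular, $(S_q)$ holds by the second part of Lemma~\ref{lem:exist}; if $\operatorname{char}k=0$, it holds by the first part, because every field extension then induces an injection on $\Omega^q$.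
\end{proof}

\begin{proof}[Proof of Theorem~B(c), positive cases]
\emph{The case $q=0$.} Here $(S_0)$ always holds: a divisorial $V$ with center $e$ exists by Lemma~\ref{lem:exist}, and $\kappa(e)\to\kappa(V)$ is injective. So (b) applies.

In the other cases we use (a) and verify the criterion of Lemma~\ref{lem:crit} at the points $z\in Z$ with $\dim\mathcal O_{X,z}\ge2$; for $n\le1$ there are none.

\emph{The case $q\ge n\ge2$.} For $e\in E_z$ we have $\operatorname{trdeg}_k\kappa(e)\le n-1<q$, so $\Omega^q_{\kappa(e)}=0$.

\emph{The case $n=2$, $q=1$.} Now $z$ is a closed point and $\Omega^1_{\kappa(z)}=0$, so we must show $s(e)=0$ for $s\in\Omega^1_{\mathrm{cdh}}(E)$ and $e\in E_z$. If $e$ is a closed point, then $\Omega^1_{\kappa(e)}=0$. Otherwise $\operatorname{trdeg}_k\kappa(e)=1$; let $M$ be the smooth projective curve over $k$ with function field $\kappa(e)$. Let $C$ be the local ring of $M$ at a closed point. It contains $\kappa(z)$, as $\kappa(z)/k$ is finite. Since $E_z$ is proper over $\kappa(z)$, we get a morphism $\operatorname{Spec}C\to E$ extending $\operatorname{Spec}\kappa(e)\to E$, and $s(e)\in\Omega^1_C$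 by Lemma~\ref{lem:spec}. Hence $s(e)\in H^0(M,\Omega^1_{M/k})$. We show that this group is zero.

Let $V$ be a divisorial valuation ring with center $e$ (Lemma~\ref{lem:exist}). By Lemma~\ref{lem:ZA}, $\kappa(e)\subset\kappa(V)=\kappa'(t)$, where $\kappa'$ is the residue field of a local ring of dimension $2=n$ and so is finite over $k$. Let $k_1$ be the algebraic closure of $k$ in $\kappa(e)$. It is finite over $k$, hence perfect, and $k_1\subset\kappa'$. So $M$ is geometrically integral over $k_1$, and $\kappa(e)\subset\kappa'(t)$ gives a nonconstant $\kappa'$-morphism $\mathbb P^1_{\kappa'}\to M\times_{k_1}\kappa'$. Base change to an algebraic closure $\bar k$ of $\kappa'$ gives a nonconstant morphism $\mathbb P^1_{\bar k}\to M\times_{k_1}\bar k$. By L\"uroth's theorem $M\times_{k_1}\bar k\cong\mathbb P^1_{\bar k}$. As $k_1/k$ is separable, $\Omega^1_{M/k}=\Omega^1_{M/k_1}$, so $H^0(M,\Omega^1_{M/k})\otimes_{k_1}\bar k=H^0(\mathbb P^1_{\bar k},\Omega^1)=0$.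
\end{proof}

In the last case $\kappa(V)/\kappa(e)$ may well be inseparable; what saves the conjecture is that L\"uroth's theorem also holds for subfields over which $\bar k(t)$ is inseparable. The next section uses a subfield of $k(x_0,y_0)$ over which $k(x_0,y_0)$ is purely inseparable, and which carries a nonzero $2$-form without poles.

\section{Counterexamples for \texorpdfstring{$n\ge3$, $1\le q\le n-1$}{n >= 3, 1 <= q <= n-1}}\label{sec:surface}

Let $\operatorname{char}k=p>0$. Theorem~A settles $(n,q)=(3,1)$. We construct an example for $(3,2)$ and then take products with affine spaces.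

\subsection{A surface with a 2-form}

For $(n,q)=(3,2)$ pinching along a curve is not enough, as curves carry no $2$-forms. So we pinch all of $E'=\mathbb P^2$: we look for a field $K$ between $k(x_0^p,y_0^p)$ and $k(x_0,y_0)$ with a nonzero $2$-form that is regular at every divisorial valuation. If $w^p=f(\mathsf X,\mathsf Y)$ with $\mathsf X=x_0^p$, $\mathsf Y=y_0^p$, then $f_{\mathsf X}\,d\mathsf X+f_{\mathsf Y}\,d\mathsf Y=0$, and a natural $2$-form is $d\mathsf X\wedge dw/f_{\mathsf Y}$. We take for $f$ a product $ab$ of polynomials in one variable each with constant nonzero derivative, of degree high enough that the form has no poles at infinity.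

Explicitly, put
\[
a=\mathsf X^{3p}-\mathsf X,\qquad b=\mathsf Y^{3p}-\mathsf Y,\qquad w=(x_0^{3p}-x_0)(y_0^{3p}-y_0),
\]
so that $w^p=ab$; let $K=k(\mathsf X,\mathsf Y,w)$ and
\[
\eta=\frac{da\wedge dw}{a}=w\,\frac{da}a\wedge\frac{dw}w\in\Omega^2_K .
\]

\begin{lemma}\label{lem:eta}
$\eta\ne0$, and $\eta\in\Omega^2_R$ for every discrete valuation ring $R$ of $K/k$ that is e.f.t.\ over $k$.
\end{lemma}

\begin{proof}
\emph{Nonvanishing.} We have $da=-d\mathsf X$. The element $\mathsf Y$ is a root of the polynomial $Y^{3p}-Y-w^p/a$ over $k(\mathsf X,w)$, which has derivative $-1$. So $K$ is separable algebraic over $k(\mathsf X,w)$; hence $\mathsf X,w$ is a separating transcendence basis and $d\mathsf X\wedge dw\ne0$.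

\emph{Regularity.} Let $\nu$ be the valuation of $R$ and $\varpi$ a uniformizer. Write $d\log f=df/f$. We use two facts.
\begin{enumerate}
\item[(F1)] $\varpi\,d\log f\wedge d\log g\in\Omega^2_R$ for all $f,g\in K^\times$. To see this write $f=\varpi^if_0$ and $g=\varpi^jg_0$ with units $f_0,g_0$; the term with $d\varpi\wedge d\varpi$ vanishes.
\item[(F2)] $d\log a+d\log b=0$, as $d(ab)=d(w^p)=0$. So $\eta=-w\,\frac{db}b\wedge\frac{dw}w$, and the situation is symmetric in $\mathsf X,\mathsf Y$ up to sign.
\end{enumerate}
Put $m=3p-1\ge5$; then $-m=1$ in $k$.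

\emph{Case 1: $\mathsf X,\mathsf Y\in R$.} Then $w^p=ab\in R$, so $w\in R$. If $\nu(w)>0$, then $\eta=w\,d\log a\wedge d\log w\in\Omega^2_R$ by (F1). If $\nu(w)=0$, then $a$ and $b$ are units, and $\eta=a^{-1}da\wedge dw\in\Omega^2_R$.

\emph{Case 2: $\nu(\mathsf X)<0$, $\mathsf Y\in R$.} Put $x=1/\mathsf X$ and $\alpha=1-x^m$, a unit; then $a=x^{-3p}\alpha$. Put $w'=x^3w$. Then $w'^p=\alpha b\in R$, so $w'\in R$. Moreover
\[
\frac{da}a=\frac{d\alpha}\alpha=\frac{-m\,x^{m-1}dx}\alpha=\frac{x^{m-1}dx}\alpha,\qquad \frac{dw}w=\frac{dw'}{w'}-3\frac{dx}x .
\]
Hence $\eta=x^{-3}w'\cdot\alpha^{-1}x^{m-1}dx\wedge\frac{dw'}{w'}=x^{m-4}\alpha^{-1}dx\wedge dw'\in\Omega^2_R$, as $m\ge5$.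

\emph{Case 3: $\mathsf X\in R$, $\nu(\mathsf Y)<0$.} This is Case 2 with the variables exchanged, by (F2).

\emph{Case 4: $\nu(\mathsf X)<0$ and $\nu(\mathsf Y)<0$.} Put $x=1/\mathsf X$, $y=1/\mathsf Y$, $i=\nu(x)$, $j=\nu(y)$. By symmetry we may assume $j\ge i\ge1$. Put $\alpha=1-x^m$, $\beta=1-y^m$ and $w''=x^3y^3w$. Then $w''^p=\alpha\beta$, so $w''$ is a unit. For $t=w''-1$ we have
\[
t^p=\alpha\beta-1=-x^m-y^m+x^my^m,
\]
which is nonzero because $x,y$ are algebraically independent over $k$. So $\nu(t)\ge mi/p=3i-i/p$. As in Case 2,
\[
\frac{db}b=\frac{y^{m-1}dy}\beta,\qquad\text{and by (F2)}\qquad \frac{db}b=-\frac{x^{m-1}dx}\alpha .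
\]
So the wedge product of $\frac{db}b$ with $\frac{dx}x$ or with $\frac{dy}y$ is $0$. Since $\frac{dw}w=\frac{dw''}{w''}-3\frac{dx}x-3\frac{dy}y$ and $dw''=dt$,
\[
\eta=-w\,\frac{db}b\wedge\frac{dw''}{w''}=-x^{-3}y^{-3}\,\frac{y^{m-1}dy}\beta\wedge dt=-x^{-3}y^{m-3}t\,\beta^{-1}\,d\log y\wedge d\log t .
\]
The valuation of the coefficient is at least
\[
-3i+(m-3)j+3i-\tfrac ip\ \ge\ \bigl(m-3-\tfrac1p\bigr)j\ \ge\ 3p-4-\tfrac1p\ >\ 1 .
\]
So $\eta\in\Omega^2_R$ by (F1).
\end{proof}

\subsection{The example for \texorpdfstring{$n=3$, $q=2$}{n=3, q=2}}\label{subsec:32}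

We apply Lemma~\ref{lem:pinch} with $W=E'=\mathbb P^2$, with function field $k(x_0,y_0)$, and $\mathcal B=\mathcal O_{\mathbb P^2}\cap K$. This sheaf contains $\mathcal O_{\mathbb P^2}^p$. It is quasi-coherent over $\mathcal O^p_{\mathbb P^2}$, hence over $\mathcal O^p_{X'}$, because it is the kernel of the map from $\mathcal O_{\mathbb P^2}$ to the constant sheaf $k(x_0,y_0)/K$. As $|W|=|E|$, we get $E_{\mathrm{red}}=\Sigma=(|\mathbb P^2|,\mathcal B)$. Call this surface $D$.

The surface $D$ is proper over $k$. Its function field is $K$: if $f=g/h\in K$ with $g,h$ in a local ring of $\mathbb P^2$, then $f=gh^{p-1}/h^p$, where $h^p\in\mathcal B$ and $gh^{p-1}=fh^p\in\mathcal O_{\mathbb P^2}\cap K=\mathcal B$. It is normal, since an element of $K$ integral over $\mathcal B$ lies in $\mathcal O_{\mathbb P^2}\cap K$.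

Let $\rho:\tilde D\to D$ be a resolution of singularities \cite{Lipman} which is an isomorphism outside a finite set $P$ of closed points, and let $C=\rho^{-1}(P)_{\mathrm{red}}$. The surface $\tilde D$ is smooth, so $\eta\in H^0(\tilde D,\Omega^2_{\tilde D})$ by Lemma~\ref{lem:eta}, applied to the local rings at points of codimension one. The residue fields of points of $C$ have transcendence degree at most $1$ and thus carry no $2$-forms, so $\Omega^2_{\mathrm{cdh}}(C)=0$ by Lemma~\ref{lem:zero}. By \eqref{eq:glue} the pair $(\eta,0)\in\Omega^2_{\mathrm{cdh}}(\tilde D)\times\Omega^2_{\mathrm{cdh}}(P)$ glues to a section $s\in\Omega^2_{\mathrm{cdh}}(D)=\Omega^2_{\mathrm{cdh}}(E)$, whose value at the generic point of $D$ is $\eta\ne0$.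

\subsection{All remaining pairs}

\begin{proof}[Proof of Theorem~B(c), negative cases]
Let $\pi_0:\tilde X_0\to\mathbb A^3$ be the example of Theorem~A, with $q_0=1$, or that of Section~\ref{subsec:32}, with $q_0=2$. Let $E_0$ be the fiber over $0$, let $s\in\Omega^{q_0}_{\mathrm{cdh}}(E_0)$ be the section constructed, and let $e\in E_0$ be a point with $s(e)\ne0$: the generic point of $\Sigma$, respectively of $D$. For $m\ge0$ consider
\[
\pi=\pi_0\times\mathrm{id}:\ \tilde X_0\times\mathbb A^m\to\mathbb A^{3+m},\qquad Z=\{0\}\times\mathbb A^m,\qquad E=E_0\times\mathbb A^m ;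
\]
$\pi$ is proper, birational, and an isomorphism outside $Z$. Let $t_1,\dots,t_m$ be the coordinates of $\mathbb A^m$, and for $0\le j\le m$ let
\[
\sigma=\mathrm{pr}_1^*s\wedge dt_1\wedge\dots\wedge dt_j\in\Omega^{q_0+j}_{\mathrm{cdh}}(E).
\]
Suppose that $\sigma=\pi^*\zeta$ with $\zeta\in\Omega^{q_0+j}_{\mathrm{cdh}}(Z)$, and let $\theta$ be the generic point of $Z=\mathbb A^m$.

Let $c\in E_0$ be a closed point. Since $\Omega^{q_0}_{\mathrm{cdh}}(\operatorname{Spec}\kappa(c))=0$, the restriction of $\sigma$ to $c\times\mathbb A^m$ is zero. So $\zeta(\theta)\in\Omega^{q_0+j}_{k(t_1,\dots,t_m)}$ maps to $0$ in $\Omega^{q_0+j}_{\kappa(c)(t_1,\dots,t_m)}$. This field extension is finite separable, so $\zeta(\theta)=0$.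

On the other hand the generic point of $\{e\}\times\mathbb A^m$ also lies over $\theta$, and the value of $\sigma$ there is $s(e)\wedge dt_1\wedge\dots\wedge dt_j$. This is nonzero in $\Omega^{q_0+j}_{\kappa(e)(t_1,\dots,t_m)}$, but it must be the image of $\zeta(\theta)=0$. This is a contradiction.

So the conjecture fails for $n=3+m$ and $q=q_0+j$. The choice $(q_0,j)=(1,0)$ gives $q=1$, and $(q_0,j)=(2,q-2)$ gives every $q$ with $2\le q\le n-1$.
\end{proof}

\section{The defect is torsion}\label{sec:torsion}

In this section $X$ is smooth, $\pi:\tilde X\to X$ is proper birational and an isomorphism outside $Z$, and $X''\to\tilde X$ is proper birational with $X''$ regular. Recall that $\mathcal T=\ker(\Omega^q_{\mathrm{cdh}}(\tilde X)\to\Omega^q_{k(X)})$. In the examples of Sections~\ref{sec:counter} and~\ref{subsec:32} one can take $X''=\mathrm{Bl}_0\mathbb A^3$; the torsion form $d(u^p)$ of Section~\ref{subsec:local} shows locally what elements of $\mathcal T$ look like.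

The idea is that a section on $E$ comes from $Z$ after pullback to $X''$, by (b); the difference then dies on $X''$ and can be extended by zero to all of $\tilde X$.

\begin{proof}[Proof of Theorem~B(d)]
\emph{The map $\mathcal T\to\Omega^q_{\mathrm{cdh}}(E)/\pi^*\Omega^q_{\mathrm{cdh}}(Z)$ is injective.} Let $\tau\in\mathcal T$ with $\tau|_E=\pi^*\zeta$. The value of $\tau$ at the generic point is $0$. By Lemma~\ref{lem:spec}, along the chain of Lemma~\ref{lem:flag} the vanishing passes from $e_i$ to $e_{i+1}$, so $\tau(e_x)=0$ for every $x\in X$. If $x\notin Z$, then $e_x$ is the only point over $x$. If $x=z\in Z$, then $\zeta(z)=\tau(e_z)=0$ in $\Omega^q_{\kappa(z)}=\Omega^q_{\kappa(e_z)}$, and so $\tau(e)=\zeta(z)|_{\kappa(e)}=0$ for all $e\in E_z$. So all values of $\tau$ vanish, and $\tau=0$ by Lemma~\ref{lem:zero}.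

\emph{It is surjective.} Let $s\in\Omega^q_{\mathrm{cdh}}(E)$, and let $E''$ be the preimage of $Z$ in $X''$. The composite $X''\to X$ is proper birational with regular source. The results of Sections~\ref{sec:tools} and~\ref{sec:constancy} and the proof of (b) do not use that $\pi$ is an isomorphism outside $Z$, so they apply to $X''\to X$, $Z$ and $E''$. Hence $s|_{E''}$ is the pullback of some $\zeta\in\Omega^q_{\mathrm{cdh}}(Z)$, and $t=s-\pi^*\zeta$ satisfies $t|_{E''}=0$.

The morphism $X''\sqcup E\to\tilde X$ is proper. It is also completely decomposed: points of $E$ lift to $E$, and $\tilde X\setminus E\cong X\setminus Z$ is smooth, so Lemma~\ref{lem:flag} applies to $X''\to\tilde X$ over this open subset. By Lemma~\ref{lem:proper}, $\{X''\to\tilde X,E\to\tilde X\}$ is a cdh-covering. The sections $0$ on $X''$ and $t$ on $E$ agree on $X''\times_{\tilde X}X''$, on $X''\times_{\tilde X}E=E''$ and on $E\times_{\tilde X}E=E$. So they glue to $\tau\in\Omega^q_{\mathrm{cdh}}(\tilde X)$ with generic value $0$ and $\tau|_E=t$. Thus $\tau\in\mathcal T$ and $s=\pi^*\zeta+\tau|_E$.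

Together these give $\Omega^q_{\mathrm{cdh}}(E)=\pi^*\Omega^q_{\mathrm{cdh}}(Z)\oplus\mathcal T$. By (a), the conjecture holds for $\pi$ if and only if $\mathcal T=0$.
\end{proof}

\begin{remark}
For affine $X$, $\mathcal T$ is the torsion submodule of the $\mathcal O(X)$-module $\Omega^q_{\mathrm{cdh}}(\tilde X)$. If $h\tau=0$ with $h\ne0$, then the generic value of $\tau$ is $0$. Conversely let $\tau\in\mathcal T$, and let $h\ne0$ vanish on a closed $Z_0\subsetneq X$ outside which $\pi$ is an isomorphism. As in the first part of the proof, $\tau(e_x)=0$ for all $x\in X$, so $\tau$ has value $0$ at all points over $X\setminus Z_0$, and $h$ vanishes at the others; so $h\tau=0$ by Lemma~\ref{lem:zero}.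
\end{remark}

\begin{thebibliography}{9}

\bibitem{Abhyankar}
Abhyankar, \emph{On the valuations centered in a local domain}, 1956.

\bibitem{Source}
\emph{Differential forms in algebraic geometry --- A new perspective in the singular case}, \url{https://ems.press/content/serial-article-files/44776?nt=1}.

\bibitem{GabberRamero}
Gabber and Ramero, \emph{Almost Ring Theory}.

\bibitem{KollarMori}
Koll\'ar and Mori, \emph{Birational Geometry of Algebraic Varieties}.

\bibitem{Lipman}
Lipman, 1978 (resolution of singularities of surfaces).

\bibitem{Stacks}
\emph{Stacks Project}, Resolution of Surfaces.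

\bibitem{ZariskiSamuel}
Zariski and Samuel, vol.~II.

\end{thebibliography}

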